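\title{Hausdorff dimensions of Julia sets in the Speiser class}

\begin{abstract}
We show that the Hausdorff dimensions of the Julia sets of transcendental entire functions with finitely many singular values fill exactly the interval $(1,2]$. Starting from such a function $f$ whose Julia set has small dimension, we construct a polynomial $R$ for which the functions $\lambda R\circ f$, $0<\lambda\le1$, are of disjoint type, the dimension of the Julia set is close to $2$ at $\lambda=1$, depends continuously on $\lambda$, and for small $\lambda$ exceeds the dimension for $f$ by an arbitrarily small amount at most.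
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $f$ be a transcendental entire function and $f^n$ its $n$-th iterate. The \emph{Fatou set} of $f$ is the set of points near which the iterates $f^n$ form a normal family, and the \emph{Julia set} $\mathcal J(f)$ is its complement in $\mathbb C$. A \emph{critical value} is a value $f(z)$ with $f'(z)=0$, and a (finite) \emph{asymptotic value} is a finite limit of $f$ along a curve tending to $\infty$. The \emph{singular set} $S(f)$ is the closure of the set of critical and asymptotic values. It records where $f$ cannot be inverted: on a disc that avoids $S(f)$, every branch of $f^{-1}$ exists and is univalent. Since the fine geometry of $\mathcal J(f)$ is obtained by pulling discs back along such branches, restrictions on $S(f)$ are restrictions on that geometry. The \emph{Eremenko--Lyubich class} $\mathcal B$ consists of the transcendental entire functions with bounded singular set, and the \emph{Speiser class} $\mathcal S\subset\mathcal B$ of those with finite singular set. For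 example, $S(\lambda e^z)=\{0\}$ for $\lambda\neq0$.

Write $\dim_H$ for Hausdorff dimension. The following results are known.
\begin{itemize}
\item (Baker) $\dim_H\mathcal J(f)\ge1$ for every transcendental entire $f$.
\item (Stallard) $\dim_H\mathcal J(f)>1$ for every $f\in\mathcal B$, and every value in $(1,2]$ occurs as $\dim_H\mathcal J(f)$ for some $f\in\mathcal B$.
\item (Albrecht--Bishop) $\inf\{\dim_H\mathcal J(f):f\in\mathcal S\}=1$.
\end{itemize}
So the set of dimensions for the class $\mathcal B$ is $(1,2]$. For the class $\mathcal S$ it is a subset of $(1,2]$ that accumulates at $1$, and it contains $2$, because $\mathcal J(e^z)=\mathbb C$ by a theorem of Misiurewicz (1981). The question, posed in \cite{Bis}, is whether the smaller class realizes the whole interval: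
\[
\text{is}\quad\{\dim_H\mathcal J(f):f\in\mathcal S\}=(1,2]\ ?
\]

\begin{theorem}\label{thm:A}
$\{\dim_H\mathcal J(f):f\in\mathcal S\}=(1,2]$.
\end{theorem}

With both ends of the interval accounted for, one expects this answer, and one would like to prove it by the intermediate value theorem: join a function of small dimension to a function of large dimension by a path in $\mathcal S$ along which the dimension is continuous. The simplest paths are $\lambda\mapsto\lambda f$, but they need not change the dimension at all: $\dim_H\mathcal J(\lambda e^z)=2$ for every $\lambda\ne0$ by a theorem of McMullen (1987). We gain room by composing with polynomials. If $f\in\mathcal S$ and $Q$ is a nonconstant polynomial, then $Q\circ f\in\mathcal S$ (Lemma~\ref{lem:comp}), and a well-chosen $Q$ can import the Julia set of a quadratic polynomial into the dynamics. Multiplying by a small $\lambda$ undoes this. The Julia set of $\lambda Q\circ f$ then lives where $|f|$ is very large; there $Q$ is essentially a monomial, and all its finer structure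 is invisible.

Let $\mathbb D$ be the open unit disc. A function $h\in\mathcal B$ is of \emph{disjoint type} if, after an affine conjugacy, $S(h)\subset\mathbb D$ and $h(\overline{\mathbb D})\subset\mathbb D$. Then $\mathbb D$ lies in the Fatou set and contains all singular values, so that $h$ can be inverted freely near its Julia set.

\begin{theorem}\label{thm:B}
Let $f\in\mathcal S$.
\begin{enumerate}
\item[(1)] For every nonconstant polynomial $Q$,
\[
\limsup_{\lambda\to0}\ \dim_H\mathcal J(\lambda\,Q\circ f)\le\dim_H\mathcal J(f).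
\]
\item[(2)] If $[d_1,d_2]\subset(\dim_H\mathcal J(f),2)$, there is one polynomial $R$ such that all $\lambda R\circ f$, $0<\lambda\le1$, are in $\mathcal S$ and of disjoint type, the function $\lambda\mapsto\dim_H\mathcal J(\lambda R\circ f)$ is continuous on $(0,1]$, and its range contains $[d_1,d_2]$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:disjoint}
Every $d\in(1,2]$ equals $\dim_H\mathcal J(h)$ for some $h\in\mathcal S$ of disjoint type.
\end{corollary}

In part (1), $\lambda$ runs through the nonzero complex numbers. The point of (1) is that the bound is in terms of $f$, not of $Q\circ f$, and that nothing is assumed about the dynamics of $f$.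

The proof of (1) splits the Julia set of $h=\lambda Q\circ f$ into the points that lie in the \emph{escaping set} $I(h)=\{z:h^k(z)\to\infty\}$ and the others; Section~\ref{sec:exp} shows on the exponential family why the two parts need different arguments. After the tools of Sections~\ref{sec:tools} and~\ref{sec:log}, escaping points are treated in Section~\ref{sec:esc} and non-escaping points in Sections~\ref{sec:super} and~\ref{sec:small}. Section~\ref{sec:large} constructs the polynomial $R$, Section~\ref{sec:cont} proves continuity, and Section~\ref{sec:final} combines the pieces.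

\section{The exponential family}\label{sec:exp}

For a holomorphic map $g$ and a point $z$ with $z\ne0\neq g(z)$ let
\[
|g'(z)|_{\mathrm{cyl}}=\Big|\frac{zg'(z)}{g(z)}\Big| ,
\]
the derivative of $g$ with respect to the cylindrical metric $|dz|/|z|$. It satisfies the chain rule, and on a compact annulus about $0$ the cylindrical metric is comparable to the Euclidean one.

Take $h(z)=\lambda e^z$ with $s=\log(1/|\lambda|)\geq1$, and let $|v|\ge1$. The preimages of $v$ are spaced $2\pi$ apart on the vertical line $\operatorname{Re}z=X:=\log|v|+s$, and $|h'(z)|_{\mathrm{cyl}}=|z|$. Let $t'>1$. The function $y\mapsto(X^2+y^2)^{-t'/2}$ is even and decreasing in $|y|$, so comparing the sum with the integral on each half-line gives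
\begin{equation}\label{eq:exp}
\sum_{h(z)=v}|h'(z)|_{\mathrm{cyl}}^{-t'}\le 2X^{-t'}+\frac{X^{1-t'}}{2\pi}\int_{-\infty}^{\infty}\frac{du}{(1+u^2)^{t'/2}}\le C(t')\,s^{-(t'-1)} .
\end{equation}
For small $\lambda$ the right side is at most $\frac12$. All preimages have modulus at least $s\ge1$, so the chain rule gives $\sum_{h^k(z)=v}|(h^k)'(z)|_{\mathrm{cyl}}^{-t'}\le2^{-k}$ for all $k$.

Now cover a compact annulus by finitely many discs of fixed size and pull them back by $h^k$. The pieces have diameters comparable to $|(h^k)'|_{\mathrm{cyl}}^{-1}$, so the $t'$-th powers of their diameters add up to at most a constant times $2^{-k}$. A point whose orbit returns to the annulus infinitely often is covered for infinitely many $k$, and such points form a set of dimension at most $t'$. Lemma~\ref{lem:cover} makes this precise; applied with $\phi\equiv1$ and $e^r=3$ it shows that $\dim_H(\mathcal J(h)\setminus I(h))\le t'$ for small $\lambda$.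

Since $\dim_H\mathcal J(\lambda e^z)=2$, the example teaches two things. The non-escaping part of the Julia set shrinks as $\lambda\to0$, and the reason is visible in \eqref{eq:exp}: a small $\lambda$ pushes all preimages far out, where the map expands strongly, and any surplus in the exponent turns this into a negative power of $s$. The escaping part does not shrink: for $t'<2$ and small $\lambda$ it carries the full dimension $2$. An escaping orbit eventually moves in a region where the factor $\lambda$ is negligible, so the most one can hope for is to compare $I(\lambda Q\circ f)$ with $\mathcal J(f)$ for each fixed $\lambda$. This is done in Section~\ref{sec:esc}. For the non-escaping part, a general $f\in\mathcal S$ comes with no formula for the preimages, and the hypothesis $t'>\dim_H\mathcal J(f)$ gives no direct bound for the sum in \eqref{eq:exp}. We shall insert a weight $\phi(\log|z|)$ into the sum, and the construction of this weight is the subject of Section~\ref{sec:super}.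

\section{Tools}\label{sec:tools}

Throughout, $D(z,r)$ is the open Euclidean disc, and $u\asymp v$ means that $u/v$ is bounded above and below by positive constants.

\subsection*{Hausdorff dimension}
For $X\subset\mathbb C$, $t>0$, $\delta>0$ let $\mathcal H^t_\delta(X)$ be the infimum of $\sum_i(\operatorname{diam}U_i)^t$ over countable covers of $X$ by sets of diameter at most $\delta$. It increases to $\mathcal H^t(X)$ as $\delta\to0$, and $\dim_HX=\inf\{t:\mathcal H^t(X)=0\}$; for $t<\dim_HX$ one has $\mathcal H^t(X)=\infty$. We use three facts.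
\begin{itemize}
\item[(D1)] $\dim_H\bigcup_iX_i=\sup_i\dim_HX_i$ for countable unions.
\item[(D2)] If $|g(x)-g(y)|\le C|x-y|^\alpha$ on $X$, then $\dim_Hg(X)\le\alpha^{-1}\dim_HX$.
\item[(D3)] If $g$ is a nonconstant entire function, then $\dim_Hg(X)\le\dim_HX$ and $\dim_Hg^{-1}(X)\le\dim_HX$.
\end{itemize}
Fact (D3) follows from the other two, since $g$ is locally Lipschitz, and locally bi-Lipschitz off the countable set of its critical points.

\subsection*{Fatou and Julia sets}
Let $g$ be a transcendental entire function or a polynomial of degree at least $2$. Its Julia set is nonempty, the Fatou and Julia sets are completely invariant ($z$ belongs to one of them if and only if $g(z)$ does), and $g$ maps each component of the Fatou set into a component of the Fatou set. By Montel's theorem, a bounded open set that $g$ maps into itself lies in the Fatou set.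

\begin{lemma}\label{lem:exp}
If the orbit of $z$ under $g$ is bounded and $|(g^k)'(z)|\to\infty$, then $z\in\mathcal J(g)$.
\end{lemma}

\begin{proof}
Otherwise a subsequence of $(g^k)$ converges uniformly near $z$ in the spherical metric. The limit is finite at $z$, hence holomorphic near $z$, so the derivatives at $z$ converge to a finite limit along the subsequence.
\end{proof}

\subsection*{Koebe's theorems}
Let $g$ be univalent on $D(w,d)$.
\begin{itemize}
\item[(K1)] $|g''(w)/g'(w)|\le4/d$; the left side equals $|\nabla\log|g'|(w)|$.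
\item[(K2)] $g(D(w,d))\supset D(g(w),d|g'(w)|/4)$. So if $g$ omits $p$, then $|g'(w)|/|g(w)-p|\le4/d$; the left side equals $|\nabla\log|g-p|(w)|$.
\item[(K3)] If $x=|z-w|/d<1$, then
\[
(1+x)^{-2}|g'(w)||z-w|\le|g(z)-g(w)|\le(1-x)^{-2}|g'(w)||z-w| .
\]
\end{itemize}

\subsection*{The hyperbolic metric}
Let $V\subsetneq\mathbb C$ be a simply connected domain, $\mu_V(z)|dz|$ its hyperbolic metric of curvature $-1$ (so $\mu_{\mathbb D}(z)=2/(1-|z|^2)$), $\rho_V$ the hyperbolic distance and $d_V(z)=\operatorname{dist}(z,\partial V)$. Conformal maps are isometries, $V\subset W$ implies $\mu_V\ge\mu_W$, and $\frac1{2d_V}\le\mu_V\le\frac2{d_V}$. For $u,v\in V$: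
\begin{itemize}
\item[(H1)] $|u-v|\le(e^{2\rho_V(u,v)}-1)\,d_V(u)$. Indeed, at Euclidean arclength $\ell$ along the geodesic from $u$ we have $d_V\le d_V(u)+\ell$, so $\rho_V(u,v)\ge\int_0^{|u-v|}\frac{d\ell}{2(d_V(u)+\ell)}$.
\item[(H2)] If $x=|u-v|/d_V(u)<1$, then $\rho_V(u,v)\le\log\frac{1+x}{1-x}$, which is the distance in the disc $D(u,d_V(u))\subset V$.
\end{itemize}
For the half-plane $H_a=\{\operatorname{Re}w>a\}$ the density is $1/(\operatorname{Re}w-a)$; we write $\rho_a=\rho_{H_a}$. Geodesics are horizontal lines and semicircles centered on $\partial H_a$.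
\begin{itemize}
\item[(H3)] $\rho_a(u,v)\ge\log\big(1+\frac{|u-v|}{\operatorname{Re}u-a}\big)$, by the argument for (H1) with the density $1/d_{H_a}$.
\item[(H4)] $\rho_a(u,v)\le|u-v|/\min(\operatorname{Re}u-a,\operatorname{Re}v-a)$, by integrating along the segment.
\item[(H5)] For $c>a$ the set $\{\operatorname{Re}w\ge c\}$ contains the geodesic between any two of its points, since the real part on a geodesic arc is smallest at an endpoint.
\item[(H6)] The $\rho_a$-balls are Euclidean discs. A function with gradient at most $c/(\operatorname{Re}w-a)$ is $c$-Lipschitz for $\rho_a$. In particular $\log(\operatorname{Re}w-a)$ is $1$-Lipschitz, and $\rho_a(x+iy,x'+iy)=\big|\log\frac{x-a}{x'-a}\big|$.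
\end{itemize}

\subsection*{Singular values}
The map $f:\mathbb C\setminus f^{-1}(S(f))\to\mathbb C\setminus S(f)$ is a covering. Hence, if $W$ is a simply connected domain disjoint from $S(f)$, each component of $f^{-1}(W)$ is mapped conformally onto $W$. Conversely, if this holds for a disc $W$, then $W\cap S(f)=\emptyset$: there are no critical values in $W$, and if $f\to v\in W$ along a curve, the tail of the curve lies in one component of $f^{-1}(W)$ and converges to the preimage of $v$ there, not to $\infty$. Let $CV(Q)$ be the finite set of critical values of a polynomial $Q$.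

\begin{lemma}\label{lem:comp}
If $f\in\mathcal B$ and $Q$ is a nonconstant polynomial, then $S(Q\circ f)\subset CV(Q)\cup Q(S(f))$. In particular $Q\circ f\in\mathcal B$, and $Q\circ f\in\mathcal S$ if $f\in\mathcal S$.
\end{lemma}

\begin{proof}
The set on the right is compact. Let $D$ be a disc disjoint from it. Each component $W$ of $Q^{-1}(D)$ is mapped conformally onto $D$ by $Q$ and is disjoint from $S(f)$, so each component of $f^{-1}(W)$ is mapped conformally onto $W$ by $f$. Thus each component of $(Q\circ f)^{-1}(D)$ is mapped conformally onto $D$.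
\end{proof}

\section{Logarithmic coordinates}\label{sec:log}

We use two results of Eremenko and Lyubich \cite{EL} on the class $\mathcal B$. The first is:
\begin{itemize}
\item[(EL)] For $f\in\mathcal B$ all components of the Fatou set are simply connected. So a component that contains a circle contains the disc bounded by it.
\end{itemize}
The second is the logarithmic change of variable. Let $f\in\mathcal B$, choose $R_0$ with $S(f)\cup\{f(0)\}\subset D(0,R_0)$, and put $a=\log R_0$. The components $T$ of $f^{-1}(\{|z|>R_0\})$ are simply connected, $f:T\to\{|z|>R_0\}$ is a universal covering, and all $T$ avoid a fixed neighborhood of $0$ because $|f(0)|<R_0$. Let $\mathcal T=\exp^{-1}(\bigcup T)$; its components are called \emph{tracts}. Each tract is mapped conformally by $\exp$ onto some $T$. Choosing a branch of $\log f$ on each $T$ gives a holomorphic map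
\[
F:\mathcal T\to H_a,\qquad e^{F}=f\circ\exp,\qquad F(\zeta+2\pi i)=F(\zeta),
\]
which maps each tract $V$ conformally onto $H_a$. Put $G_V=(F|_V)^{-1}$. Let $\mathcal V$ be a set of tracts containing exactly one component of $\exp^{-1}(T)$ for each $T$. For $w=e^\omega$ with $\omega\in H_a$, the solutions of $f(z)=w$ correspond bijectively to the pairs $(V,l)\in\mathcal V\times\mathbb Z$ through $z=\exp G_V(\omega+2\pi il)$. Differentiating $e^F=f\circ\exp$ gives $F'(\zeta)=zf'(z)/f(z)$ at $z=e^\zeta$, so $|F'(\zeta)|=|f'(z)|_{\mathrm{cyl}}$. For $f=\exp$ and $R_0>1$ one can take $F(\zeta)=e^\zeta$, and the maps $G_V$ are the branches of the logarithm on $H_a$.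

Tracts are thin: $V$ is disjoint from $V+2\pi i$, so it contains no disc of radius greater than $\pi$, that is, $d_V\le\pi$ and $\mu_V\ge\frac1{2\pi}$. Since $G_V$ is a hyperbolic isometry, $\mu_V(G_V(w))|G_V'(w)|=1/(\operatorname{Re}w-a)$. Together with (K1) on the disc $D(w,\operatorname{Re}w-a)$ this gives
\begin{equation}\label{eq:EL}
|G_V'(w)|\le\frac{2\pi}{\operatorname{Re}w-a},\qquad\big|\nabla\log|G_V'|(w)\big|\le\frac4{\operatorname{Re}w-a}\qquad(w\in H_a).
\end{equation}
In other words,
\begin{equation}\label{eq:EL2}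
|G_V(w)-G_V(w')|\le2\pi\rho_a(w,w'),\qquad\log|G_V'|\text{ is $4$-Lipschitz for }\rho_a .
\end{equation}
The first inequality in \eqref{eq:EL2} turns hyperbolic distances into Euclidean ones. Far to the right a bounded Euclidean distance is a small hyperbolic distance, and this mismatch is the source of all expansion in what follows.

\section{Escaping points}\label{sec:esc}

\begin{proposition}\label{prop:esc}
Let $f\in\mathcal B$, let $Q$ be a polynomial of degree $n\ge1$, let $\lambda\ne0$ and $h=\lambda Q\circ f$. Then $\dim_HI(h)\le\dim_H\mathcal J(f)$.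
\end{proposition}

In logarithmic coordinates $h$ is $F$ followed by a map close to $\omega\mapsto n\omega+\mathrm{const}$. This second map moves real parts by a bounded hyperbolic distance, about $\log n$, and its effect on imaginary parts can be undone by a translation in $2\pi i\mathbb Z$, which $F$ does not see. So an orbit of $h$ that stays far out is an orbit of $F$ up to bounded hyperbolic errors. We shadow it by a true orbit of $F$, which belongs to $\mathcal J(f)$, and then estimate how much dimension the shadowing map can lose. Each step costs a bounded factor, while $F$ expands by a factor $M_q$ that tends to infinity as the orbits move out; the loss in dimension is the ratio of the logarithms.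

In this section $C_1,C_2,\dots$ and the constants in $O(1)$ depend on $f$, $Q$, $\lambda$, but not on the parameter $q$ below or on the points considered.

\subsection*{The lift of $\lambda Q$}
Let $B$ be the leading coefficient of $\lambda Q$ and fix a value of $\log B$. Since $\lambda Q(w)/(Bw^n)=1+O(1/w)$, for $a_1>a$ large enough
\[
\lambda Q(e^\omega)=e^{\Psi(\omega)},\qquad\Psi(\omega)=n\omega+\log B+\kappa(\omega),\qquad|\kappa|\le1,\quad|\kappa'|\le\tfrac12\quad\text{on }H_{a_1}.
\]
As $\operatorname{Re}\Psi'\ge n/2>0$ on the convex set $H_{a_1}$, the map $\Psi$ is injective there. Let $a_2=n(a_1+1)+\log|B|+1$. For $u\in H_{a_2}$ the map $\omega\mapsto(u-\log B-\kappa(\omega))/n$ sends $\{\operatorname{Re}\omega\ge a_1+1\}$ into itself and is $\frac12$-Lipschitz; its fixed point solves $\Psi(\omega)=u$. So there is an inverse $\Psi^{-1}:H_{a_2}\to H_{a_1}$, and $|(\Psi^{-1})'|\le2/n\le2$.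

\subsection*{Approximate orbits of $F$}
Let $E_q$ be the set of $\zeta\in\mathbb C$ with $|h^k(e^\zeta)|\ge e^q$ for all $k\ge0$. We take $q\ge q_0$, where $q_0>a_2$ is so large that $|h(z)|\ge e^{q_0}$ forces $|f(z)|>e^{a_1}$. For $\zeta=\zeta_0\in E_q$ we can then define
\[
\zeta_0\ \xrightarrow{\ F\ }\ \omega_1\ \xrightarrow{\ \Psi\ }\ \zeta_1\ \xrightarrow{\ F\ }\ \omega_2\ \xrightarrow{\ \Psi\ }\ \zeta_2\ \xrightarrow{\ F\ }\ \cdots
\]
with $\zeta_k\in\mathcal T$, $\omega_k\in H_{a_1}$, $e^{\zeta_k}=h^k(e^{\zeta})$, $\operatorname{Re}\zeta_k\ge q$, and $\omega_k=\Psi^{-1}(\zeta_k)$ for $k\ge1$. Let $m_0=0$, and for $k\ge1$ let $m_k$ be the smallest integer with $|\operatorname{Im}\zeta_k+2\pi m_k-\operatorname{Im}\omega_k|\le\pi$. Put $\hat\zeta_k=\zeta_k+2\pi im_k$, let $\hat V_k$ be the tract containing $\hat\zeta_k$, and $\hat G_k=G_{\hat V_k}$. By periodicity of $F$, $\hat\zeta_k=\hat G_k(\omega_{k+1})$. If $x=\operatorname{Re}\hat\zeta_k=\operatorname{Re}\zeta_k\geq q$, then $\operatorname{Re}\omega_k=(x+O(1))/n$, so for $q_0$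 large $\frac{1}{2n}(x-a)\le\operatorname{Re}\omega_k-a\le2(x-a)$ and $\pi/(x-a)\le1$. Moving horizontally from $\omega_k$ to the line $\operatorname{Re}w=x$ and then vertically, (H6) and (H4) give
\begin{equation}\label{eq:C1}
\rho_a(\omega_k,\hat\zeta_k)\le C_1:=1+\log(2n)\qquad(k\ge1).
\end{equation}
Thus $F(\hat\zeta_k)=\omega_{k+1}$ is within hyperbolic distance $C_1$ of $\hat\zeta_{k+1}$.

Put $C_2=4\pi C_1$. We enlarge $q_0$ so that $q_0-C_2-5-a\ge4\pi$ and $D(0,e^{q_0-C_2})$ meets $\mathcal J(f)$. On the half-plane $H^q=H_{q-C_2-5}$, estimates \eqref{eq:EL} and (H4) then give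
\begin{equation}\label{eq:Hq}
|G_V'|\le\tfrac12\ \text{ for every tract }V,\qquad\rho_a(u,v)\le|u-v|/4\pi ,
\end{equation}
and $M_q:=(q-C_2-a)/2\pi>1$.

\begin{lemma}[Shadowing]\label{lem:shadow}
For $q\ge q_0$ and $\zeta\in E_q$ there are points $\zeta_k^*$, $k\ge0$, with
\begin{itemize}
\item[(a)] $\zeta^*_k\in\hat V_k$ and $F(\zeta_k^*)=\zeta^*_{k+1}$;
\item[(b)] $|\zeta_k^*-\hat\zeta_k|\le C_2$, hence $\operatorname{Re}\zeta_k^*\ge q-C_2$ and $|F'(\zeta_k^*)|\ge M_q$;
\item[(c)] $\rho_a(\omega_k,\zeta_k^*)\le2C_1$ for $k\ge1$;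
\item[(d)] $\operatorname{Im}\omega_k=\operatorname{Im}\zeta_k^*+O(1)$ and $\operatorname{Re}\omega_k=\frac1n\operatorname{Re}\zeta_k^*+O(1)$ for $k\ge1$;
\item[(e)] $\exp\zeta_0^*\in\mathcal J(f)$.
\end{itemize}
\end{lemma}

\begin{proof}
For $K\ge k$ let $\zeta_k^{(K)}=\hat G_k\circ\dots\circ\hat G_{K-1}(\hat\zeta_K)$. We show by downward induction on $k$ that this point is defined and $|\zeta_k^{(K)}-\hat\zeta_k|\le C_2$. This is trivial for $k=K$. If it holds for $k+1$, then $\zeta^{(K)}_{k+1}$ and $\hat\zeta_{k+1}$ lie in $H^q$, so $\rho_a(\zeta^{(K)}_{k+1},\hat\zeta_{k+1})\le C_1$ by \eqref{eq:Hq} and $\rho_a(\zeta^{(K)}_{k+1},\omega_{k+1})\le2C_1$ by \eqref{eq:C1}. Applying $\hat G_k$ and \eqref{eq:EL2} gives $|\zeta_k^{(K)}-\hat\zeta_k|\le4\pi C_1=C_2$.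

All these points lie in the convex set $H^q$, where the $\hat G_i$ are $\frac12$-Lipschitz, and $|\zeta_K^{(K+1)}-\zeta_K^{(K)}|\le C_2$. Hence $|\zeta_k^{(K+1)}-\zeta_k^{(K)}|\le2^{-(K-k)}C_2$, and $\zeta_k^{(K)}$ converges to a point $\zeta_k^*$ as $K\to\infty$, with $\zeta_k^*=\hat G_k(\zeta^*_{k+1})$ and $|\zeta_k^*-\hat\zeta_k|\le C_2$. This gives (a), and (b) because $|F'(\zeta_k^*)|=1/|\hat G_k'(\zeta^*_{k+1})|\ge(\operatorname{Re}\zeta^*_{k+1}-a)/2\pi$. Part (c) follows from (b), \eqref{eq:Hq} and \eqref{eq:C1}. Part (d) follows from (b), from $|\operatorname{Im}\omega_k-\operatorname{Im}\hat\zeta_k|\le\pi$ and from $\operatorname{Re}\hat\zeta_k=n\operatorname{Re}\omega_k+O(1)$.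

For (e), note that $D(\zeta_i^*,4)\subset H^q$ and $\hat G_{i-1}$ maps $D(\zeta_i^*,4)$ into $D(\zeta^*_{i-1},2)$. So $W_k=\hat G_0\circ\dots\circ\hat G_{k-1}(D(\zeta_k^*,4))$ is defined, contains $\zeta_0^*$ and has diameter at most $8\cdot2^{-k}$. If $\exp\zeta_0^*$ were in the Fatou set of $f$, then for large $k$ the set $\exp W_k$ would lie in one Fatou component, and so would $f^k(\exp W_k)=\exp D(\zeta_k^*,4)$. As $4>\pi$, this set contains the circle $|z|=\exp\operatorname{Re}\zeta_k^*$. By (EL) the Fatou set would contain $D(0,e^{q-C_2})$, which meets $\mathcal J(f)$.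
\end{proof}

Define $\Pi:E_q\to\exp^{-1}(\mathcal J(f))$ by $\Pi(\zeta)=\zeta_0^*$. No regularity of $\Pi$ is needed, only the following bound on the preimages of small discs.

\begin{lemma}\label{lem:fibers}
There are constants $C_3,C_4,C_5\ge1$ such that, with $\tau_q=\max(\log C_3,\log2C_4)/\log M_q$, the following holds for $q\ge q_0$. If $u_0\in\Pi(E_q)$ and $0<r<\frac1{16}$, then $\Pi^{-1}(D(u_0,r))$ is a union of at most $r^{-\tau_q}$ sets of diameter at most $4C_5r^{1-\tau_q}$.
\end{lemma}

\begin{proof}
Let $u_k=F^k(u_0)$, let $U_k$ be the tract containing $u_k$, and $A_k=|(F^k)'(u_0)|$. By Lemma~\ref{lem:shadow}(b), $\operatorname{Re}u_k\ge q-C_2$ and $A_k\ge M_q^k$. Let $j\ge0$ be maximal with $rA_j\le\frac1{16}$, and put $\epsilon=4rA_j\le\frac14$. This $j$ is the last time at which the image of $D(u_0,r)$ is still small, and $M_q^j\le1/r$ gives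
\begin{equation}\label{eq:j}
j\le\log(1/r)/\log M_q .
\end{equation}
The map $G_{U_0}\circ\dots\circ G_{U_{j-1}}$ is univalent on $D(u_j,1)$, and by \eqref{eq:Hq} the intermediate images lie in $U_i\cap D(u_i,1)$. Its derivative at $u_j$ has modulus $1/A_j$, so by (K2) the image of $D(u_j,\epsilon)$ contains $D(u_0,r)$. Consequently, for every $\zeta\in\Pi^{-1}(D(u_0,r))$,
\begin{equation}\label{eq:follow}
\zeta_i^*\in U_i\ (i<j),\qquad|\zeta_i^*-u_i|\le1\ (i\le j),\qquad|\zeta_j^*-u_j|<\epsilon .
\end{equation}
By Lemma~\ref{lem:shadow}(a), also $\hat\zeta_i\in U_i$, that is, $\hat\zeta_i=G_{U_i}(\omega_{i+1})$, for $i<j$.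

Let $\mathcal D_i$ be the closed $\rho_a$-ball of radius $2C_1+1$ about $u_{i+1}$ and $C_4=e^{4(2C_1+1)}$. By \eqref{eq:EL2}, $|G'_{U_i}|\le C_4|G_{U_i}'(u_{i+1})|=C_4/|F'(u_i)|$ on $\mathcal D_i$, which is a Euclidean disc. Hence
\begin{equation}\label{eq:dist}
|G_{U_i}(w)-G_{U_i}(\tilde w)|\le C_4|w-\tilde w|/|F'(u_i)|\qquad(w,\tilde w\in\mathcal D_i).
\end{equation}

\emph{Counting.} For $1\le i\le j$ we have $\operatorname{Im}\zeta_i=n\operatorname{Im}\omega_i+O(1)$ by the form of $\Psi$, while $\operatorname{Im}\omega_i$ and $\operatorname{Im}\hat\zeta_i$ equal $\operatorname{Im}u_i+O(1)$ by Lemma~\ref{lem:shadow}(b),(d) and \eqref{eq:follow}. So $2\pi m_i=\operatorname{Im}\hat\zeta_i-\operatorname{Im}\zeta_i=(1-n)\operatorname{Im}u_i+O(1)$, and $m_i$ takes at most $C_3$ values. We split $\Pi^{-1}(D(u_0,r))$ into at most $C_3^j$ classes according to $(m_1,\dots,m_j)$. Let $\zeta,\tilde\zeta$ be in the same class and mark the data of $\tilde\zeta$ by a tilde. Differences of the points $\zeta_i,\tilde\zeta_i$ then equal differences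 of their translates by $2\pi im_i$, for $0\le i\le j$.

\emph{Time $j$.} We claim that $|\zeta_j-\tilde\zeta_j|\le C_5\epsilon$. Lemma~\ref{lem:shadow}(b) only gives the bound $O(1)$. This is not enough: $|F'(u_j)|$ has no upper bound, so $\epsilon$ may be far smaller than $1$. The remedy is to look one step ahead, and there are two cases.

Suppose first that $d_{U_j}(u_j)\le4\epsilon$. Let $V$ be the tract containing $\zeta_j^*$. If $V=U_j$, then $d_V(\zeta_j^*)\le5\epsilon$; if not, the segment from $\zeta_j^*$ to $u_j$ leaves $V$, and $d_V(\zeta_j^*)\le\epsilon$. Since $\hat\zeta_j=G_V(\omega_{j+1})$ and $\zeta_j^*=G_V(\zeta^*_{j+1})$, Lemma~\ref{lem:shadow}(c) says $\rho_V(\hat\zeta_j,\zeta_j^*)\le2C_1$, and (H1) gives $|\hat\zeta_j-\zeta_j^*|\le5(e^{4C_1}-1)\epsilon$. So $|\hat\zeta_j-u_j|\le5e^{4C_1}\epsilon$. The same holds for $\tilde\zeta$, and the claim follows.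

Suppose now that $d_{U_j}(u_j)>4\epsilon$. Then $\zeta_j^*\in D(u_j,\epsilon)\subset U_j$, so $\hat\zeta_j=G_{U_j}(\omega_{j+1})$, and $F$ is univalent on $D(u_j,4\epsilon)$. Let $\ell=\epsilon|F'(u_j)|=4rA_{j+1}$; maximality of $j$ gives $\ell>\frac14$. By (K3) with $x<\frac14$, $|\zeta^*_{j+1}-u_{j+1}|\le\frac{16}9\ell$. By (H2), $\rho_a(\zeta^*_{j+1},u_{j+1})=\rho_{U_j}(\zeta_j^*,u_j)\le\log\frac53<1$, so $\omega_{j+1}\in\mathcal D_j$ by Lemma~\ref{lem:shadow}(c). The same holds for $\tilde\zeta$. By Lemma~\ref{lem:shadow}(d), $|\omega_{j+1}-\tilde\omega_{j+1}|\le2|\zeta^*_{j+1}-\tilde\zeta^*_{j+1}|+O(1)\le8\ell+O(1)$, and this is $O(\ell)$ because $\ell>\frac14$. Now \eqref{eq:dist} gives $|\zeta_j-\tilde\zeta_j|\le C_4\,O(\ell)/|F'(u_j)|=O(\epsilon)$.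

\emph{Pulling back.} Let $i<j$. By \eqref{eq:follow} and \eqref{eq:Hq}, $\rho_a(\zeta^*_{i+1},u_{i+1})\le1$, so $\omega_{i+1},\tilde\omega_{i+1}\in\mathcal D_i$. Since $\Psi^{-1}$ is $2$-Lipschitz on $H_{a_2}$, \eqref{eq:dist} gives
\[
|\zeta_i-\tilde\zeta_i|\le\frac{C_4|\omega_{i+1}-\tilde\omega_{i+1}|}{|F'(u_i)|}\le\frac{2C_4}{|F'(u_i)|}\,|\zeta_{i+1}-\tilde\zeta_{i+1}| .
\]
Multiplying, $|\zeta-\tilde\zeta|\le(2C_4)^jC_5\epsilon/A_j=4C_5(2C_4)^jr$. By \eqref{eq:j}, both $C_3^j$ and $(2C_4)^j$ are at most $r^{-\tau_q}$.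
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:esc}]
Let $d>\dim_H\mathcal J(f)$ and let $q$ be so large that $\tau_q<1$. By (D3) and Lemma~\ref{lem:shadow}(e), $\mathcal H^d(\Pi(E_q))=0$. So $\Pi(E_q)$ has covers by discs $D(u^\nu,r_\nu)$ centered in $\Pi(E_q)$ with $\sum_\nu r_\nu^d\le1$ and $\sup_\nu r_\nu$ as small as we like. Let $d_q=(d+\tau_q)/(1-\tau_q)$. Lemma~\ref{lem:fibers} covers $E_q$ by small sets for which the $d_q$-th powers of the diameters add up to at most
\[
\sum_\nu r_\nu^{-\tau_q}\big(4C_5r_\nu^{1-\tau_q}\big)^{d_q}=(4C_5)^{d_q}\sum_\nu r_\nu^d\le(4C_5)^{d_q}.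
\]
Hence $\dim_HE_q\le d_q$. An escaping orbit eventually stays in $\{|z|\ge e^q\}$, so $I(h)\subset\bigcup_kh^{-k}(\exp E_q)$, and $\dim_HI(h)\le d_q$ by (D1) and (D3). As $q\to\infty$, $M_q\to\infty$, $\tau_q\to0$ and $d_q\to d$.
\end{proof}

\section{A monotone supersolution for the transfer operator}\label{sec:super}

Let $f\in\mathcal S$, with $a$, $F$, $G_V$, $\mathcal V$ as in Section~\ref{sec:log}. For $t>0$ and $\phi:\mathbb R\to(0,\infty)$ define, for $w\in H_a$,
\[
L\phi(w)=\sum_{V\in\mathcal V}\sum_{l\in\mathbb Z}|G_V'(w+2\pi il)|^t\,\phi\big(\operatorname{Re}G_V(w+2\pi il)\big)=\sum_{f(z)=e^w}|f'(z)|_{\mathrm{cyl}}^{-t}\,\phi(\log|z|).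
\]
The value $+\infty$ is allowed, and $L\phi$ is $2\pi i$-periodic.

\begin{proposition}\label{prop:super}
Let $f\in\mathcal S$ and $t'>\dim_H\mathcal J(f)$. There are numbers $0<t<t'$, $b>a$, $C,\Lambda>0$ and a nonincreasing function $\phi:\mathbb R\to(0,\infty)$ such that
\begin{align}
L\phi(w)&\le C\phi(\operatorname{Re}w)&&(\operatorname{Re}w\ge b),\label{eq:super1}\\
\phi(y)&\le\Big(\frac{x-a}{y-a}\Big)^{\Lambda}\phi(x)&&(b\le y\le x).\label{eq:super2}
\end{align}
\end{proposition}

The constant $C$ may be large, since a negative power of $\log(1/|\lambda|)$ will absorb it as in \eqref{eq:exp}. The two other properties say how $\phi$ reacts to the lift $\omega\mapsto n\omega+\log\lambda+O(1)$ of $\lambda Q$. Inverting the multiplication by $n$ moves the argument of $\phi$ to the left by a bounded ratio, which \eqref{eq:super2} controls. Inverting the translation moves it to the right by an amount that is unbounded as $\lambda\to0$. A two-sided bound of the type \eqref{eq:super2} would lose a power of $\log(1/|\lambda|)$ there and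 could destroy the gain; monotonicity loses nothing.

A function with \eqref{eq:super1} is naturally sought as a series $\sum_nc^{-n}L^n\phi_0$, which converges for large $c$ as soon as $L^n\phi_0$ grows at most exponentially. Two difficulties arise. First, $L\phi$ depends on $\operatorname{Im}w$; we average over a period, at the cost of a bounded factor. Second, monotonicity must survive the iteration. It does so through convexity: the average of $L\phi$ satisfies a three-circles theorem, and a convex function whose slope tends to $0$ at $+\infty$ is nonincreasing.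

The exponential bound comes from Bowen's formula. For an entire function $g$ let $|g^{\#}(z)|=|g'(z)|(1+|z|^2)/(1+|g(z)|^2)$ be the derivative with respect to the spherical metric; it satisfies the chain rule. For $f\in\mathcal S$, $t>0$, $z\in\mathbb C$ put
\[
\Sigma_n(t,z)=\sum_{f^n(w)=z}|(f^n)^{\#}(w)|^{-t},\qquad P(f,t,z)=\limsup_{n\to\infty}\frac1n\log\Sigma_n(t,z).
\]
\begin{itemize}
\item[(BKZ)] (Bara\'nski--Karpi\'nska--Zdunik \cite{BKZ}) There is a common value $P(f,t)$ of $P(f,t,z)$ for all $z\in\mathbb C$ outside a set of Hausdorff dimension $0$, and $\dim_H\mathcal J_r(f)=\inf\{t>0:P(f,t)\le0\}$, where $\mathcal J_r(f)\subset\mathcal J(f)$ is the radial Julia set.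
\end{itemize}
About $\mathcal J_r(f)$ we use only the inclusion in $\mathcal J(f)$.

\begin{proof}[Proof of Proposition~\ref{prop:super}]
Since $\dim_H\mathcal J_r(f)\le\dim_H\mathcal J(f)<t'$, (BKZ) gives $0<t<t'$ with $P(f,t)\le0$. Put $b=a+11$ and $\Lambda=(4+2\pi)t$; the number $11$ is chosen so that $\Lambda<11t$. Let $\mathcal P_n=\bigcup_{0\le i<n}f^i(S(f))$, a finite set. On a disc disjoint from $\mathcal P_n$ all branches of $f^{-n}$ exist: the images of the disc under branches of $f^{-i}$, $i<n$, are simply connected and avoid $S(f)$. Choose $z_0$ with $|z_0|=e^b$ outside the countable set $\bigcup_n\mathcal P_n$ and outside the exceptional set in (BKZ); this is possible because the circle has dimension $1$.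

\medskip
\emph{Step 1: there is $C_0\ge1$ with $\Sigma_n(t,z_0)\le C_0^n$ for all $n\ge1$.}
Since $P(f,t,z_0)\le0$, we have $\Sigma_n(t,z_0)\le2^n$ for large $n$. It remains to show that $\Sigma_n(t,z_0)<\infty$ for every $n$, which the upper limit alone does not say.

Fix $n$. We claim that $\Sigma_n(t,\cdot)$ is either finite everywhere on $\mathbb C\setminus\mathcal P_n$ or infinite everywhere there. Let $z_1\notin\mathcal P_n$, choose $p_1\ne p_2$ with $f^n(p_i)\ne z_1$, and a disc $D(z_1,2\epsilon)$ disjoint from $\mathcal P_n\cup\{f^n(p_1),f^n(p_2)\}$. The branches $g$ of $f^{-n}$ on this disc are univalent and omit $p_1,p_2$, and the terms of $\Sigma_n(t,z)$ are $\big(|g'(z)|(1+|z|^2)/(1+|g(z)|^2)\big)^t$. By (K1) and (K2), the gradients of $\log|g'|$ and $\log|g-p_i|$ are at most $4/\epsilon$ on $D(z_1,\epsilon/2)$, so $|g'|$ and $|g-p_i|$ vary there by factors of at most $e^4$. Moreover $1+|g|\asymp\max_i|g-p_i|$ with constants depending only on $p_1,p_2$, because the maximum is at least $|p_1-p_2|/2$ and at least $|g|-|p_1|$.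 So corresponding terms at two points of $D(z_1,\epsilon/2)$ are comparable, uniformly in $g$. The set where $\Sigma_n(t,\cdot)$ is finite is therefore open and closed in the connected set $\mathbb C\setminus\mathcal P_n$, which proves the claim.

Take $m>n$ with $\Sigma_m(t,z_0)<\infty$. No iterated preimage of $z_0$ lies in $\bigcup_i\mathcal P_i$, since this set is forward invariant, and every point outside $S(f)$ has a preimage. So there is $w\notin\mathcal P_n$ with $f^{m-n}(w)=z_0$. By the chain rule $\Sigma_m(t,z_0)\ge|(f^{m-n})^{\#}(w)|^{-t}\,\Sigma_n(t,w)$. Thus $\Sigma_n(t,w)<\infty$, and by the claim $\Sigma_n(t,z_0)<\infty$.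

\medskip
\emph{Step 2: an invariant class of weights.}
Let $\mathcal C$ be the set of $\phi:\mathbb R\to(0,\infty)$ such that $\log\phi$ is convex with all slopes (one-sided derivatives) in $[-t,0]$. Let $\phi\in\mathcal C$ and let $v$ be a term of $L\phi$, so $\log v=t\log|G'|+\log\phi(\operatorname{Re}G)$ with $G=G_V(\,\cdot+2\pi il)$. The first summand is harmonic and $4t$-Lipschitz for $\rho_a$ by \eqref{eq:EL2}. The second is a convex function of a harmonic function, hence subharmonic by Jensen's inequality, and it is $2\pi t$-Lipschitz for $\rho_a$ by \eqref{eq:EL2}, because $\log\phi$ is $t$-Lipschitz. So $\log v$ is subharmonic and $v(w)\le e^{\Lambda\rho_a(w,w')}v(w')$. Summing, $L\phi$ is either identically $\infty$ or a locally uniformly convergent series with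
\begin{equation}\label{eq:harnack}
L\phi(w)\le e^{\Lambda\rho_a(w,w')}L\phi(w')\qquad(w,w'\in H_a).
\end{equation}
Assume the latter and let $m(x)=\frac1{2\pi}\int_0^{2\pi}L\phi(x+iy)\,dy$ for $x>a$.

We show that $\log m$ is convex. For $c\in\mathbb R$ the function $e^{c\operatorname{Re}w}L\phi(w)$ is a locally uniform sum of exponentials of continuous subharmonic functions, hence subharmonic. By periodicity, the average of its translates by $iy$, $0\le y\le2\pi$, is $e^{c\operatorname{Re}w}m(\operatorname{Re}w)$, which is therefore subharmonic. Given $a<x_1<x_2$, choose $c$ with $e^{cx_1}m(x_1)=e^{cx_2}m(x_2)$. The function descends under $\exp$ to the annulus $e^{x_1}\le|z|\le e^{x_2}$, and the maximum principle gives $\log m(x)\le\log m(x_1)-c(x-x_1)$ on $[x_1,x_2]$. The right side is the affine function that agrees with $\log m$ at $x_1$ and $x_2$.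

By \eqref{eq:harnack} and (H6), $|\log m(x)-\log m(x')|\le\Lambda\big|\log\frac{x-a}{x'-a}\big|$, so the slopes of $\log m$ at $x$ have modulus at most $\Lambda/(x-a)$. They are nondecreasing in $x$ and tend to $0$, so they are nonpositive. Therefore $m$ is nonincreasing,
\begin{equation}\label{eq:slopes}
m(y)\le\Big(\frac{x-a}{y-a}\Big)^\Lambda m(x)\quad(a<y\le x),
\end{equation}
and the slopes of $\log m$ lie in $[-\Lambda/11,0]\subset[-t,0]$ on $[b,\infty)$. Two points at distance at most $2\pi$ on a vertical line with real part at least $b$ have $\rho_a$-distance at most $2\pi/11$, so \eqref{eq:harnack} and periodicity give, with $C_1=e^{2\pi t}$,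
\begin{equation}\label{eq:avg}
C_1^{-1}m(\operatorname{Re}w)\le L\phi(w)\le C_1m(\operatorname{Re}w)\qquad(\operatorname{Re}w\ge b).
\end{equation}
Define $\mathcal A\phi=m$ on $[b,\infty)$, and on $(-\infty,b)$ let $\log\mathcal A\phi$ be the affine extension whose slope is the right derivative of $\log m$ at $b$. Then $\mathcal A\phi\in\mathcal C$. The extension is needed because preimages $z$ may have $\log|z|<b$, where the slope bound for $m$ is not available.

\medskip
\emph{Step 3: exponential growth of the iterates.}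
Let $\phi_0(x)=e^{-tx}$, which is in $\mathcal C$. This is the right starting point because $\phi_0(\log|z|)=|z|^{-t}$ converts the cylindrical derivative into the spherical one. We show that $\phi_n=\mathcal A^n\phi_0$ is defined for all $n$, and that $\phi_n(b)\le(2A)^n$ for $n\ge1$ with a constant $A$.

Let $\mathcal W_k$ be the set of $z$ with $f^k(z)=z_0$ and $|f^i(z)|\ge e^b$ for $1\le i<k$, and let $\Delta_k(z)=|(f^k)'(z)|_{\mathrm{cyl}}^{-1}$. Then $\mathcal W_{k+1}$ consists of the preimages $z'$ of the points $z\in\mathcal W_k$ with $|z|\ge e^b$, and $\Delta_{k+1}(z')=\Delta_k(z)|f'(z')|_{\mathrm{cyl}}^{-1}$. Every $z\in\mathcal W_k$ has $|f(z)|>R_0$, hence $|z|\ge\delta$ for a fixed $\delta>0$. With $C_2=(1+\delta^{-2})^t$,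
\begin{equation}\label{eq:sph}
\sum_{z\in\mathcal W_k}\Delta_k(z)^t|z|^{-t}=\sum_{z\in\mathcal W_k}\Big(\frac{|z_0|}{|z|^2|(f^k)'(z)|}\Big)^t\le C_2\,\Sigma_k(t,z_0)\le C_2C_0^k ,
\end{equation}
because $|z_0|/|z|^2\le(1+\delta^{-2})(1+|z_0|^2)/(1+|z|^2)$.

Suppose that $\phi_0,\dots,\phi_{n-1}\in\mathcal C$ are defined, and put $Y_k=\sum_{z\in\mathcal W_k}\Delta_k(z)^t\phi_{n-k}(\log|z|)$ for $1\le k\le n$. Then $Y_1=L\phi_{n-1}(\log z_0)$, and $Y_n\le C_2C_0^n$ by \eqref{eq:sph}. Let $k<n$ and $z\in\mathcal W_k$. If $|z|\ge e^b$, then \eqref{eq:avg} gives $\phi_{n-k}(\log|z|)\le C_1L\phi_{n-k-1}(\log z)$, and these terms contribute at most $C_1Y_{k+1}$ to $Y_k$. If $|z|<e^b$, the slope bound gives $\phi_{n-k}(\log|z|)\le e^{tb}|z|^{-t}\phi_{n-k}(b)$, and by \eqref{eq:sph} these terms contribute at most $e^{tb}C_2C_0^k\phi_{n-k}(b)$. So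
\[
Y_k\le e^{tb}C_2C_0^k\,\phi_{n-k}(b)+C_1Y_{k+1}\qquad(1\le k<n).
\]
Hence $Y_1<\infty$, so $\phi_n=\mathcal A\phi_{n-1}$ is defined, and $\phi_n(b)\le C_1Y_1$ by \eqref{eq:avg}. Unwinding the recursion, with $A=C_0C_1C_2\max(1,e^{tb})$,
\[
\phi_n(b)\le\sum_{k=1}^{n-1}A^k\phi_{n-k}(b)+A^n .
\]
By induction $\phi_n(b)\le A^n\big(\sum_{k=1}^{n-1}2^{n-k}+1\big)=A^n(2^n-1)\le(2A)^n$.

\medskip
\emph{Step 4: summation.}
Let $\phi=\sum_{n\ge1}(4A)^{-n}\phi_n$. The series converges, since $\phi_n(x)\le\phi_n(b)e^{t\max(b-x,0)}$, and $\phi$ is positive and nonincreasing. On $[b,\infty)$ each $\phi_n$, $n\ge1$, is an average $m$, so it satisfies \eqref{eq:slopes}; summing gives \eqref{eq:super2}. For $\operatorname{Re}w\ge b$, \eqref{eq:avg} gives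
\[
L\phi(w)=\sum_{n\ge1}(4A)^{-n}L\phi_n(w)\le C_1\sum_{n\ge1}(4A)^{-n}\phi_{n+1}(\operatorname{Re}w)\le4AC_1\,\phi(\operatorname{Re}w),
\]
which is \eqref{eq:super1}.
\end{proof}

In the proof of Theorem~\ref{thm:B}(1), the finiteness of $S(f)$ is used only here: in (BKZ), in the choice of $z_0$ and in Step~1. Steps 2--4 use only the logarithmic coordinates.

\section{Small $\lambda$}\label{sec:small}

The first lemma is the covering argument sketched in Section~\ref{sec:exp}, with a weight.

\begin{lemma}\label{lem:cover}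
Let $h\in\mathcal B$, $e^r\ge3$, $S(h)\subset\mathbb D$ and $h(\overline{D(0,e^r)})\subset\mathbb D$. Let $t'>0$ and let $\phi:\mathbb R\to(0,\infty)$ be nonincreasing, with
\begin{equation}\label{eq:half}
\sum_{h(z)=v}|h'(z)|_{\mathrm{cyl}}^{-t'}\,\phi(\log|z|)\le\tfrac12\phi(\log|v|)\qquad(|v|\ge e^r).
\end{equation}
Then $\dim_H(\mathcal J(h)\setminus I(h))\le t'$.
\end{lemma}

\begin{proof}
The disc $D(0,e^r)$ is mapped into itself, so $\mathcal J(h)\subset\{|z|\ge e^r\}$. Preimages of points with $|v|>1$ satisfy $|z|>e^r$. Hence \eqref{eq:half} can be iterated, and the chain rule gives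
\begin{equation}\label{eq:iter}
\sum_{h^k(z)=v}|(h^k)'(z)|_{\mathrm{cyl}}^{-t'}\,\phi(\log|z|)\le2^{-k}\phi(\log|v|)\qquad(|v|\ge e^r,\ k\ge1).
\end{equation}
For an integer $M>r$ let $Z_M$ be the set of $z\in\mathcal J(h)$ with $|z|\le e^M$ and $|h^k(z)|\le e^M$ for infinitely many $k$. Then $\mathcal J(h)\setminus I(h)\subset\bigcup_MZ_M$, and it suffices to show $\mathcal H^{t'}(Z_M)=0$.

Cover the annulus $\{e^r\le|v|\le e^M\}$ by finitely many discs $D(v_i,\frac12)$ centered in it. As $e^r\ge3$, $D(v_i,2)\subset\{|v|>1\}$. Since $h$ is a covering over $\{|v|>1\}$ and preimages stay in this set, all branches $g$ of $h^{-k}$ exist on $D(v_i,2)$, are univalent and omit $0$. Fix $K\geq1$. If $z\in Z_M$, there is $k\ge K$ with $h^k(z)$ in the annulus, so $z\in g(D(v_i,\frac12))$ for some $i$ and some branch $g$ of $h^{-k}$. Consider such a set and let $z_g=g(v_i)$. By (K2) with $p=0$ on discs of radius $\frac32$, the gradient of $\log|g|$ is at most $\frac83$ on $D(v_i,\frac12)$, so $|z_g|\le e^{4/3}|z|\le e^{M+2}$, and by monotonicity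 $\phi(\log|z_g|)\ge\phi(M+2)$. By (K3) with $x\le\frac14$,
\[
\operatorname{diam}g(D(v_i,\tfrac12))\le2|g'(v_i)|=2\,\frac{|z_g|}{|v_i|}\,|(h^k)'(z_g)|_{\mathrm{cyl}}^{-1}\le2e^{M+2}\,|(h^k)'(z_g)|_{\mathrm{cyl}}^{-1}.
\]
By \eqref{eq:iter}, the $t'$-th powers of the diameters of all these sets add up to at most
\[
\frac{(2e^{M+2})^{t'}}{\phi(M+2)}\sum_i\phi(\log|v_i|)\sum_{k\ge K}2^{-k},
\]
which tends to $0$ as $K\to\infty$.
\end{proof}

\begin{proposition}\label{prop:small}
Let $f\in\mathcal S$, let $Q$ be a polynomial of degree $n\ge1$ and $t'>\dim_H\mathcal J(f)$. Then $\dim_H\mathcal J(\lambda Q\circ f)\le t'$ for all sufficiently small $\lambda\ne0$.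
\end{proposition}

\begin{proof}
Put $h=\lambda Q\circ f$ and $s=\log(1/|\lambda|)$. Let $B_0$ be the leading coefficient of $Q$, take $t,b,C,\Lambda,\phi$ from Proposition~\ref{prop:super}, and fix $r\ge b$ with $e^r\ge3$. For small $\lambda$ we have $h(\overline{D(0,e^r)})\subset\mathbb D$, and $S(h)\subset\lambda\big(CV(Q)\cup Q(S(f))\big)\subset\mathbb D$ by Lemma~\ref{lem:comp}. We verify \eqref{eq:half}; all constants are independent of $\lambda$ and $v$.

Let $|v|\ge e^r$ and $x=\log|v|$. The equation $h(z)=v$ means $f(z)=w$ with $Q(w)=v/\lambda$. Since $|v/\lambda|\ge e^s$, for large $s$ all solutions $w$ lie in the region where $|Q(w)|\le2|B_0||w|^n$ and $|Q'(w)|_{\mathrm{cyl}}\ge n/2$. In particular they are simple, and there are $n$ of them. Write $w=e^\omega$, $y=\operatorname{Re}\omega$. Then $y\ge(x+s-\log2|B_0|)/n$, so for large $s$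
\[
y\ge b,\qquad y\ge x/n,\qquad y-a\ge s/4n .
\]
By the chain rule $|h'(z)|_{\mathrm{cyl}}=|Q'(w)|_{\mathrm{cyl}}|f'(z)|_{\mathrm{cyl}}$, and $|f'(z)|_{\mathrm{cyl}}^{-1}\le2\pi/(y-a)$ by \eqref{eq:EL}. Splitting the exponent as $t'=(t'-t)+t$ and using \eqref{eq:super1},
\[
\sum_{h(z)=v}|h'(z)|_{\mathrm{cyl}}^{-t'}\phi(\log|z|)\le\Big(\frac2n\Big)^{t'}\sum_w\Big(\frac{2\pi}{y-a}\Big)^{t'-t}L\phi(\omega)\le C\Big(\frac2n\Big)^{t'}\Big(\frac{8\pi n}s\Big)^{t'-t}\sum_w\phi(y).
\]
If $y\ge x$, then $\phi(y)\le\phi(x)$ by monotonicity. If $y<x$, then $b\le y<x\le ny$, and \eqref{eq:super2} gives $\phi(y)\le\big(\frac{ny-a}{y-a}\big)^\Lambda\phi(x)\le\big(n+\frac{(n-1)|a|}{11}\big)^\Lambda\phi(x)$. So the left side is at most $C's^{-(t'-t)}\phi(x)$, and \eqref{eq:half} holds for large $s$.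

Lemma~\ref{lem:cover} gives $\dim_H(\mathcal J(h)\setminus I(h))\le t'$, and Proposition~\ref{prop:esc} gives $\dim_HI(h)\le\dim_H\mathcal J(f)<t'$.
\end{proof}

\section{Large dimension}\label{sec:large}

We now raise the dimension by composing with a polynomial while keeping the singular values in $\mathbb D$. Let $p_c(z)=z^2+c$. Its \emph{filled Julia set} $K$, the set of points with bounded orbit, is compact and completely invariant, $\mathcal J(p_c)=\partial K$, and orbits outside $K$ tend to $\infty$. The \emph{Mandelbrot set} $\mathcal M$ is the compact set of $c$ for which the orbit of the critical point $0$ is bounded. A finite point is \emph{exceptional} for a polynomial if its backward orbit is finite; for $p_c$ such a point must be its own only preimage, which happens only for $c=0$. A \emph{holomorphic motion} of $X\subset\mathbb C$ is a family of injections $i_c:X\to\mathbb C$, $|c-c_0|<\epsilon$, such that $i_{c_0}$ is the identity and $c\mapsto i_c(x)$ is holomorphic for each $x$. We use the following results.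
\begin{itemize}
\item[(Sh)] (Shishikura \cite{Shi}) For each $t<2$ there is $c_0\in\partial\mathcal M$ such that $p_{c_0}$ has a hyperbolic set $X$ with $\dim_HX>t$. This means: $X$ is compact, $p_{c_0}(X)\subset X$, and $|(p_{c_0}^k)'|\ge C\mu^k$ on $X$ with $C>0$, $\mu>1$.
\item[($\lambda$)] (S{\l}odkowski's $\lambda$-lemma) If $i_c$, $|c-c_0|<\epsilon$, is a holomorphic motion of $X$, then $i_c$ is the restriction of a $\mathcal K$-quasiconformal homeomorphism of $\mathbb C$ with $\mathcal K=\frac{1+\tau}{1-\tau}$, $\tau=|c-c_0|/\epsilon$. By Mori's theorem, such a map and its inverse are locally H\"older continuous with exponent $1/\mathcal K$.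
\item[(Bl)] (\cite[Theorem 4.2.5]{Bea}) If $p$ is a polynomial of degree at least $2$ without finite exceptional points, $U$ is open, $U\cap\mathcal J(p)\ne\emptyset$ and $E\subset\mathbb C$ is compact, then $p^k(U)\supset E$ for all large $k$.
\item[(Fa)] (\cite[Proposition 9.7]{Fal}) Let $g_i$ be finitely many contractions of a closed set with $|g_i(x)-g_i(y)|\ge c_i|x-y|$, and suppose that the limit set $Y$, the nonempty compact set with $Y=\bigcup_ig_i(Y)$, is the disjoint union of the $g_i(Y)$. Then $\dim_HY\ge t$ whenever $\sum_ic_i^t\ge1$.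
\end{itemize}

The parameter $c_0$ from (Sh) cannot be used directly. We need a disc inside $K$ in which to place the singular values of the transcendental function, and a positive distance between the critical orbit and the Julia set in order to apply Koebe's theorems. Both are available when $0$ is periodic.

\begin{lemma}\label{lem:center}
For each $0<t<2$ there is $c\ne0$ such that $0$ is periodic under $p_c$ and $\dim_H\mathcal J(p_c)>t$.
\end{lemma}

\begin{proof}
Take $c_0$ and $X$ from (Sh). We show that $X$ persists, with almost the same dimension, for $c$ near $c_0$, and that the required parameters accumulate at $c_0$.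

Choose $N$ with $|(p_{c_0}^N)'|\ge4$ on $X$ and put $P_c=p_c^N$. By uniform continuity there are $r_0,\epsilon>0$ such that $|P_c'(z)-P_{c_0}'(x)|\le1$ and $|P_c(x)-P_{c_0}(x)|<r_0/2$ whenever $|c-c_0|<\epsilon$, $x\in X$, $z\in D(x,2r_0)$. Then $|P'_c|\ge3$ on $D(x,2r_0)$, and integrating $P_c'-P_{c_0}'(x)$ along segments gives
\begin{equation}\label{eq:three}
|P_c(z)-P_c(w)|\ge3|z-w|\qquad(z,w\in D(x,2r_0)).
\end{equation}
The image of the circle $|z-x|=r_0/2$ stays at distance at least $3r_0/2$ from $P_c(x)$, so $P_c(D(x,\frac{r_0}2))\supset D(P_c(x),\frac{3r_0}2)\supset D(P_{c_0}(x),r_0)$. Hence there is a branch $g_{x,c}:D(P_{c_0}(x),r_0)\to D(x,\frac{r_0}2)$ of $P_c^{-1}$, with $|g_{x,c}'|\le\frac13$, holomorphic also in $c$ by the implicit function theorem. Let $x_k=P_{c_0}^k(x)\in X$. The compositions $g_{x_0,c}\circ\dots\circ g_{x_{k-1},c}(x_k)$ are defined, and the $k$-th and $(k+1)$-st differ by at most $3^{-k}r_0/2$. So they converge uniformly in $c$ to a function $i_c(x)$ that is holomorphic in $c$, with $i_{c_0}(x)=x$, $|i_c(x)-x|\le r_0/2$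 and $P_c(i_c(x))=i_c(P_{c_0}(x))$. If $i_c(x)=i_c(y)$, then $i_c(x_k)=i_c(y_k)$ and $|x_k-y_k|\le r_0$ for all $k$, while \eqref{eq:three} with $c=c_0$ gives $|x_k-y_k|\ge3^k|x-y|$; so $x=y$. Thus $i_c$ is a holomorphic motion of $X$. By ($\lambda$) and (D2) applied to $i_c^{-1}$, the set $X_c=i_c(X)$ has $\dim_HX_c\ge\dim_HX/\mathcal K$, and $\mathcal K\to1$ as $c\to c_0$. So $\dim_HX_c>t$ for $c$ near $c_0$. The set $X_c$ is bounded, $P_c(X_c)\subset X_c$ and $|P_c'|\ge3$ on $X_c$, so $X_c\subset\mathcal J(P_c)=\mathcal J(p_c)$ by Lemma~\ref{lem:exp}.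

For $|c|\le\frac14$ the disc $|z|\le\frac12$ is invariant under $p_c$, so $0$ is an interior point of $\mathcal M$ and $c_0\ne0$. Let $W$ be a disc about $c_0$ with $0\notin W$, and suppose that $p_c^k(0)\neq0$ for all $c\in W$, $k\ge1$. The holomorphic functions $c\mapsto p_c^k(0)/\sqrt{-c}$ on $W$ omit $\pm1$, since $p_c^k(0)^2=-c$ means $p_c^{k+1}(0)=0$. By Montel's theorem a subsequence converges locally uniformly in the spherical metric, to a holomorphic function or to $\infty$. It is bounded at $c_0\in\mathcal M$ and tends to $\infty$ at the points of $W\setminus\mathcal M\neq\emptyset$, a contradiction. So every such $W$ contains a parameter $c$ for which $0$ is periodic, and for small $W$ this $c$ has the required properties.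
\end{proof}

\begin{proposition}\label{prop:large}
Let $f_1\in\mathcal S$ with $S(f_1)\cup f_1(\overline{\mathbb D})\subset\mathbb D$, and $0<t<2$. There is a polynomial $R$ such that $h=R\circ f_1$ satisfies $S(h)\subset\mathbb D$, $h(\overline{\mathbb D})\subset\mathbb D$ and $\dim_H\mathcal J(h)\ge t$.
\end{proposition}

We take $R(w)=\eta\,p^m(\alpha w)$. The factor $\alpha$ shrinks $\mathbb D$ into $K$, so that everything singular stays trapped in $K$, and the factor $\eta$ shrinks $K$ back into $\mathbb D$. Near a point $b$ far out, $\alpha f_1$ is a conformal chart onto a neighborhood of a point of $\mathcal J(p)$. The iterate $p^m$ magnifies this neighborhood, and $h$ maps many small pieces of a disc about $b$ onto the whole disc. These pieces approximate a copy of part of $\mathcal J(p)$, and they generate an invariant Cantor set of large dimension.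

\begin{proof}
Let $p=p_c$ be as in Lemma~\ref{lem:center}, $J=\mathcal J(p)$ and $K$ the filled Julia set. The critical orbit $\mathcal O=\{p^k(0):k\ge1\}$ is a cycle containing $0$. It has multiplier $0$, so it is attracting and lies in the Fatou set; thus $\mathcal O$ is a finite subset of $K\setminus J=\operatorname{int}K$. Also $CV(p^m)\subset\mathcal O$ for all $m$, and $p$ has no finite exceptional point because $c\ne0$.

\emph{The polynomial.} Let $D(0,s_0)\subset K$ and $y_0\in J$; then $y_0\ne0$. Since $f_1$ is unbounded outside $\overline{\mathbb D}$ and its critical points are isolated, there is $b$ with $|b|>1$, $f_1'(b)\ne0$ and $|f_1(b)|>|y_0|/s_0$. Put $\alpha=y_0/f_1(b)$ and $\Phi=\alpha f_1$, so that $\alpha\mathbb D\subset K$ and $\Phi(b)=y_0$. Choose $r>0$ such that $D(b,5r)\cap\overline{\mathbb D}=\emptyset$ and $\Phi$ is univalent on $D(b,5r)$, and $\eta>0$ with $\eta K\subset\mathbb D$. For $m\ge1$, to be chosen at the end, let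
\[
R(w)=\eta\,p^m(\alpha w),\qquad h=R\circ f_1=\eta\,p^m\circ\Phi .
\]
Then $CV(R)\subset\eta\mathcal O\subset\eta K$, and $R(\mathbb D)\subset\eta K$ because $K$ is invariant. By Lemma~\ref{lem:comp}, $S(h)\subset\eta K\subset\mathbb D$, and $h(\overline{\mathbb D})\subset R(\mathbb D)\subset\mathbb D$, for every $m$.

\emph{Inverse branches.} Let $x^*=b/\eta$ and $D^*=D(x^*,5r/\eta)$. Since $D(b,5r)$ is disjoint from $\eta K$, the disc $D^*$ is disjoint from $K\supset\mathcal O$, and all branches $\gamma$ of $p^{-m}$ exist on $D^*$. Let $O=\Phi(D(b,r))$, an open neighborhood of $y_0$, and let $\Gamma_m$ be the set of branches $\gamma$ of $p^{-m}$ with $\gamma(D(x^*,4r/\eta))\subset O$. We claim that, as $m\to\infty$,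
\begin{equation}\label{eq:claims}
\varepsilon_m:=\max_{\gamma}|\gamma'(x^*)|\to0,\qquad\Sigma^*_m:=\sum_{\gamma\in\Gamma_m}|\gamma'(x^*)|^t\to\infty ,
\end{equation}
the maximum being taken over all branches of $p^{-m}$.

For the first claim, suppose that $|\gamma_m'(x^*)|\ge\varepsilon>0$ for branches $\gamma_m$ of $p^{-m}$ and infinitely many $m$. The points $\gamma_m(x^*)$ are bounded, since $|p(z)|\ge|z|$ for large $|z|$; pass to a subsequence converging to a point $y$. By (K2), $\gamma_m(D^*)$ contains a disc of fixed radius about $\gamma_m(x^*)$, so it contains $y$ for large $m$ in the subsequence, and then $p^m(y)\in D^*$. This is impossible: if $y\in K$, then $p^m(y)\in K$, which is disjoint from $D^*$, and if $y\notin K$, then $p^m(y)\to\infty$.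

For the second claim we show that the points $\gamma(x^*)$, $\gamma\in\Gamma_m$, approximate $J$ near $y_0$ at the scales $|\gamma'(x^*)|$. Let $O_1$ be a disc about $y_0$ with $\overline{O_1}\subset O$. By (Bl) and complete invariance, $p^k(J\cap O_1)=J$ for some $k$, so $\dim_H(J\cap O_1)>t$ by (D3), and $\mathcal H^t(J\cap O_1)=\infty$. Let $\theta>0$ with $\operatorname{dist}(J,\mathcal O)>2\theta$, and cover $J$ by finitely many discs $D(x_i,\theta/2)$, $x_i\in J$. By (Bl) with $E=\{x^*\}$ there are a common $k_1$ and points $x_i^*\in D(x_i,\theta/2)$ with $p^{k_1}(x_i^*)=x^*$. Let $A=\max_i|(p^{k_1})'(x_i^*)|$. Given $y\in J\cap O_1$ and $m=k+k_1$, $k\geq1$, choose $i$ with $p^k(y)\in D(x_i,\theta/2)$, so that $|x_i^*-p^k(y)|<\theta$. The branch $\beta$ of $p^{-k}$ with $\beta(p^k(y))=y$ is univalent on $D(p^k(y),2\theta)$. Put $y^*=\beta(x_i^*)$. Then $p^m(y^*)=x^*$, and the branch $\gamma$ of $p^{-m}$ with $\gamma(x^*)=y^*$ satisfies $|\beta'(x_i^*)|=|(p^{k_1})'(x_i^*)|\,|\gamma'(x^*)|\le A|\gamma'(x^*)|$. By (K3) with $x<\frac12$,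 and then (K1) on discs of radius $\theta$,
\[
|y-\gamma(x^*)|\le4\theta|\beta'(p^k(y))|\le4\theta e^4|\beta'(x_i^*)|\le A'|\gamma'(x^*)|,\qquad A'=4\theta e^4A .
\]
By (K3) with $x<\frac45$, $\gamma(D(x^*,4r/\eta))\subset D(\gamma(x^*),100r\eta^{-1}|\gamma'(x^*)|)$. As $\varepsilon_m\to0$ and $\overline{O_1}\subset O$, it follows that $\gamma\in\Gamma_m$ for all large $m$, uniformly in $y$. So $J\cap O_1$ is covered by the closed discs of radius $A'|\gamma'(x^*)|$ about $\gamma(x^*)$, $\gamma\in\Gamma_m$, and $(2A')^t\,\Sigma_m^*\ge\mathcal H^t_{2A'\varepsilon_m}(J\cap O_1)\to\infty$.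

\emph{The Cantor set.} For $\gamma\in\Gamma_m$ define $g_\gamma:D(b,4r)\to D(b,r)$ by $g_\gamma(z)=(\Phi|_{D(b,r)})^{-1}(\gamma(z/\eta))$. Then $h\circ g_\gamma$ is the identity. The maps $g_\gamma$ are univalent, and their images are pairwise disjoint, because distinct branches of $p^{-m}$ on a disc have disjoint images. Since $|\Phi'|$ is bounded above and below on $D(b,r)$, we have $|g_\gamma'(b)|\asymp|\gamma'(x^*)|$ with constants independent of $m$ and $\gamma$. Let $\overline D=\overline{D(b,r)}$. For $x\in\overline D$ the map $g_\gamma$ is univalent on $D(x,3r)$. By (K1), $e^{-4/3}\le|g_\gamma'(x)|/|g_\gamma'(b)|\le e^{4/3}$ on $\overline D$, so for large $m$ all $g_\gamma$ have $|g_\gamma'|\le\frac12$ on $\overline D$ and are contractions of $\overline D$. For $x,y\in\overline D$, (K3) with ratio at most $\frac23$ gives $|g_\gamma(x)-g_\gamma(y)|\ge\frac9{25}|g_\gamma'(x)||x-y|\ge c_1|\gamma'(x^*)||x-y|$, with $c_1>0$ independent of $m$ and $\gamma$. Fix $m$ so large that also $c_1^t\Sigma_m^*\ge1$. By (Fa) the limit set $Y$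 has $\dim_HY\ge t$. Finally $h(Y)=Y$, $Y$ is compact, and $|h'|\ge2$ on $Y=\bigcup_\gamma g_\gamma(Y)$. So $Y\subset\mathcal J(h)$ by Lemma~\ref{lem:exp}.
\end{proof}

\section{Continuity of the dimension}\label{sec:cont}

\begin{proposition}\label{prop:cont}
Let $h\in\mathcal B$ with $S(h)\subset\mathbb D$ and $h(\overline{\mathbb D})\subset\mathbb D$. Then $\lambda\mapsto\dim_H\mathcal J(\lambda h)$ is continuous on $(0,1]$.
\end{proposition}

In logarithmic coordinates $\lambda h$ becomes $F-s$ with $s=\log(1/\lambda)\ge0$: the tracts do not depend on $\lambda$. The hypothesis $h(\overline{\mathbb D})\subset\mathbb D$ keeps the tracts at a positive distance from the boundary of the half-plane, which makes all inverse branches uniform hyperbolic contractions. Shadowing then gives a bijection between the Julia sets for $s$ and $s'$, and we show that it is H\"older continuous with exponent $1-O(|s-s'|)$.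

\begin{proof}
Use Section~\ref{sec:log} for $h$ with $R_0=1$, $a=0$; write $H=H_0$, $\rho=\rho_0$, and $B_\rho(w,\ell)$ for the open $\rho$-ball. For a holomorphic map $g:H\to H$ let $\|Dg(w)\|=|g'(w)|\operatorname{Re}w/\operatorname{Re}g(w)$ be its derivative with respect to $\rho$. Choose $\delta>0$ with $h(\overline{D(0,e^\delta)})\subset\mathbb D$; then $\mathcal T\subset H_\delta$. For $s\ge0$ let $X_s$ be the set of $\zeta_0\in\mathcal T$ for which $\zeta_{k+1}=F(\zeta_k)-s$ lies in $\mathcal T$ for all $k\geq0$. If $V_k$ is the tract containing $\zeta_k$, then $\zeta_k=G_{V_k}(\zeta_{k+1}+s)$. We write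
\[
g_k=G_{V_0}(\,\cdot+s)\circ\dots\circ G_{V_{k-1}}(\,\cdot+s):H\to H ,
\]
a univalent map with $g_k(\zeta_k)=\zeta_0$; $g_0$ is the identity.

\medskip
\emph{Contraction.} Let $\zeta=G_V(w)$ and $x=\operatorname{Re}\zeta$. As $G_V:H\to V$ is an isometry, $\|DG_V(w)\|=\mu_H(\zeta)/\mu_V(\zeta)$. From $\mu_V\ge\mu_{H_\delta}$ and $\mu_V\ge\frac1{2\pi}$ we get $\|DG_V(w)\|\le\min(1-\frac\delta x,\frac{2\pi}x)$. Using the second bound for $x\ge4\pi$ and the first for $x<4\pi$,
\[
\|DG_V\|\le\kappa:=\max\big(\tfrac12,1-\tfrac\delta{4\pi}\big)<1 .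
\]
The translation $w\mapsto w+s$ does not increase $\rho$, so $\|Dg_k\|\le\kappa^k$.

\medskip
\emph{$X_s=\exp^{-1}(\mathcal J(\lambda h))$ for $\lambda=e^{-s}$.} The map $\lambda h$ sends a neighborhood of $\overline{D(0,e^\delta)}$ into $\mathbb D$, so this closed disc lies in a Fatou component $\Omega$. It maps $D(0,e^\delta)$ into the compact subset $\overline{\mathbb D}$, so it contracts the hyperbolic metric of $D(0,e^\delta)$ strictly on $\overline{\mathbb D}$, and the iterates converge there to a fixed point in $\mathbb D$. By normality and the identity theorem they converge to this point on all of $\Omega$.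

If $z=e^{\zeta_0}\in\mathcal J(\lambda h)$, the whole orbit of $z$ stays in $\{|z|>e^\delta\}$. Then $|h(z)|\ge|\lambda h(z)|>1$, so $\zeta_0\in\mathcal T$ and $e^{F(\zeta_0)-s}=\lambda h(z)\in\mathcal J(\lambda h)$; by induction $\zeta_0\in X_s$. Conversely, let $\zeta_0\in X_s$ and suppose that $e^{\zeta_0}$ is in the Fatou set. Let $\ell=2\pi/\delta+1$. The set $g_k(B_\rho(\zeta_k,\ell))$ contains $\zeta_0$ and has $\rho$-diameter at most $2\ell\kappa^k$, so for large $k$ its exponential lies in one Fatou component. Then the Fatou component containing $(\lambda h)^k(e^{\zeta_0})=e^{\zeta_k}$ contains $\exp B_\rho(\zeta_k,\ell)$. By (H4) and $\operatorname{Re}\zeta_k>\delta$, the ball contains a vertical segment of length $2\pi$ through $\zeta_k$, so the component contains the circle $|z|=|e^{\zeta_k}|$. By (EL) it contains $0$, so it is $\Omega$, and the orbit of $e^{\zeta_0}$ enters $\mathbb D$. This contradicts $\operatorname{Re}\zeta_k>0$ for all $k$.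

\medskip
\emph{The conjugacy.} Fix $s_{\max}>0$ and let $s,s'\in[0,s_{\max}]$. From now on $C$ and $c$ denote positive constants that depend only on $\delta$ and $s_{\max}$. Put
\[
\varepsilon=\frac{\kappa|s-s'|}{\delta(1-\kappa)},\qquad\varepsilon_1=\varepsilon+\frac{|s-s'|}\delta,\qquad\text{so that }\ \kappa\varepsilon_1=\varepsilon ,
\]
and assume that $|s-s'|$ is so small that $\varepsilon\le\frac14$ and $\varepsilon_1\le1$. Let $\zeta_0\in X_s$. By (H4), $\rho(\zeta_k+s,\zeta_k+s')\le|s-s'|/\delta$. Hence, for $w\in H$,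
\begin{equation}\label{eq:step}
\rho(w,\zeta_{k+1})\le\varepsilon\ \Longrightarrow\ \rho(w+s',\zeta_{k+1}+s)\le\varepsilon_1\ \Longrightarrow\ \rho(G_{V_k}(w+s'),\zeta_k)\le\varepsilon .
\end{equation}
Put $\zeta_K^{(K)}=\zeta_K$ and $\zeta_k^{(K)}=G_{V_k}(\zeta_{k+1}^{(K)}+s')$ for $k<K$. By \eqref{eq:step}, $\rho(\zeta_k^{(K)},\zeta_k)\le\varepsilon$, and by contraction $\rho(\zeta_k^{(K+1)},\zeta_k^{(K)})\le\kappa^{K-k}\varepsilon$. The limits $\tilde\zeta_k$ as $K\to\infty$ satisfy
\[
\tilde\zeta_k=G_{V_k}(\tilde\zeta_{k+1}+s')\in V_k,\qquad\rho(\tilde\zeta_k,\zeta_k)\le\varepsilon\qquad(k\ge0),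
\]
so $\Theta(\zeta_0):=\tilde\zeta_0\in X_{s'}$. If two points of $X_s$ have orbits in the same tracts $V_k$ and at $\rho$-distance at most $\ell$ for all $k$, their distance is at most $\kappa^k\ell$ for all $k$, so they coincide. The composition of $\Theta$ with the analogous map $X_{s'}\to X_s$, in either order, preserves tracts and moves orbits by at most $2\varepsilon$, so it is the identity. Thus $\Theta:X_s\to X_{s'}$ is a bijection.

\medskip
\emph{The H\"older estimate.} Let $\zeta\ne\eta$ in $X_s$ with $\rho(\zeta,\eta)<\frac12$. Let $\zeta_k,\eta_k$ be their orbits, $\tilde\zeta_k,\tilde\eta_k$ the orbits of $\Theta(\zeta),\Theta(\eta)$, let $V_i\ni\zeta_i$ and $g_k$ belong to $\zeta$, and let $\tilde g_k$ be defined like $g_k$ with the same tracts and $s'$ in place of $s$. Let $k$ be maximal with $\eta\in g_k(B_\rho(\zeta_k,\frac12))$. It exists because $k=0$ qualifies and these sets contain $\zeta$ and have diameter at most $\kappa^k$. Then $\eta_i\in V_i$ for $i<k$, $\eta=g_k(\eta_k)$, $\tilde\zeta_0=\tilde g_k(\tilde\zeta_k)$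 and $\tilde\eta_0=\tilde g_k(\tilde\eta_k)$. Put $\vartheta=|\zeta_k-\eta_k|>0$, $\sigma=\rho(\zeta_k,\eta_k)<\frac12$, $V=V_k$, and let $U$ be the tract containing $\eta_k$. For $u,v\in H$ with $\rho(u,v)\le1$, (H3) gives $|u-v|/\operatorname{Re}u\le e^{\rho(u,v)}-1\le2\rho(u,v)$, and (H4) with (H6) gives $\rho(u,v)\le e|u-v|/\operatorname{Re}u$. So
\begin{equation}\label{eq:comp}
\tfrac12|u-v|/\operatorname{Re}u\le\rho(u,v)\le e\,|u-v|/\operatorname{Re}u\qquad(\rho(u,v)\le1).
\end{equation}

The difficulty is the one met at time $j$ in Lemma~\ref{lem:fibers}. The conjugacy moves $\zeta_k$ and $\eta_k$ by up to $\varepsilon$, while $\sigma$ may be far smaller than $\varepsilon$. But the two orbits separate at the next step, and this forces the tracts to be as thin as $\vartheta$ near these points, which confines the displacement.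

(i) \emph{$d_V(\zeta_k)\le C\vartheta$ and $d_U(\eta_k)\le C\vartheta$.} If $U\ne V$, the segment from $\zeta_k$ to $\eta_k$ leaves both tracts, so both distances are at most $\vartheta$. Let $U=V$. Then $\eta=g_{k+1}(\eta_{k+1})$, and maximality of $k$ gives $\rho(\zeta_{k+1},\eta_{k+1})\ge\frac12$. By (H5) the geodesic from $\zeta_{k+1}+s$ to $\eta_{k+1}+s$ stays in $\{\operatorname{Re}w\ge\delta+s\}$. Translating it by $-s$ multiplies its line element by $\frac{\operatorname{Re}w}{\operatorname{Re}w-s}\le\frac{\delta+s_{\max}}\delta$. Therefore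
\[
\rho_V(\zeta_k,\eta_k)=\rho(\zeta_{k+1}+s,\eta_{k+1}+s)\ge c_0:=\frac\delta{2(\delta+s_{\max})} .
\]
If $x=\vartheta/d_V(\zeta_k)<\frac12$, then (H2) gives $c_0\le\log\frac{1+x}{1-x}\le3x$ (the logarithm is convex in $x$, vanishes at $0$ and equals $\log3<\frac32$ at $\frac12$), so $d_V(\zeta_k)\le3\vartheta/c_0$. Otherwise $d_V(\zeta_k)\le2\vartheta$. The argument is symmetric in $\zeta_k$ and $\eta_k$. This is the only place where the bound $s\le s_{\max}$ is used.

(ii) \emph{$\rho(\tilde\zeta_k,\tilde\eta_k)\le\min(1,C\sigma)$.} The bound $1$ follows from $2\varepsilon+\sigma\le1$. The points $\zeta_k$ and $\tilde\zeta_k$ are images under $G_V$ of points at $\rho$-distance at most $\varepsilon_1\le1$, by \eqref{eq:step}. So (H1) and (i) give $|\tilde\zeta_k-\zeta_k|\le(e^2-1)d_V(\zeta_k)\le C\vartheta$. With $G_U$ in place of $G_V$ we get $|\tilde\eta_k-\eta_k|\le C\vartheta$. Hence $|\tilde\zeta_k-\tilde\eta_k|\le C\vartheta$. Since $\operatorname{Re}\tilde\zeta_k\ge e^{-1}\operatorname{Re}\zeta_k$ by (H6), two applications of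 \eqref{eq:comp} give $\rho(\tilde\zeta_k,\tilde\eta_k)\le C\vartheta/\operatorname{Re}\zeta_k\le2C\sigma$.

(iii) \emph{$\rho(\zeta,\eta)\ge c\,\|Dg_k(\zeta_k)\|\,\sigma$.} By (H3), $\vartheta\le(e^{1/2}-1)\operatorname{Re}\zeta_k<\operatorname{Re}\zeta_k$. So (K3) on $D(\zeta_k,\operatorname{Re}\zeta_k)$ gives $|\zeta-\eta|\ge\frac14|g_k'(\zeta_k)|\vartheta$, that is, $|\zeta-\eta|/\operatorname{Re}\zeta\ge X:=\frac14\|Dg_k(\zeta_k)\|\,\vartheta/\operatorname{Re}\zeta_k$. As $X\le1$, (H3) gives $\rho(\zeta,\eta)\ge\log(1+X)\ge X\log2$, and $\vartheta/\operatorname{Re}\zeta_k\ge\sigma/e$ by \eqref{eq:comp}.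

(iv) \emph{$\rho(\tilde\zeta_0,\tilde\eta_0)\le C\,\|D\tilde g_k(\tilde\zeta_k)\|\,\sigma$.} The function $\log\|D\tilde g_k(w)\|=\log|\tilde g_k'(w)|+\log\operatorname{Re}w-\log\operatorname{Re}\tilde g_k(w)$ is $6$-Lipschitz for $\rho$: the first term is $4$-Lipschitz by (K1), and the others are $1$-Lipschitz by (H6), because $\tilde g_k$ does not increase $\rho$. Integrating along the geodesic from $\tilde\zeta_k$ to $\tilde\eta_k$, which has length at most $1$, gives $\rho(\tilde\zeta_0,\tilde\eta_0)\le e^6\|D\tilde g_k(\tilde\zeta_k)\|\,\rho(\tilde\zeta_k,\tilde\eta_k)$, and (ii) applies.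

(v) \emph{$\|D\tilde g_k(\tilde\zeta_k)\|\le\|Dg_k(\zeta_k)\|^{1-\beta}$ with $\beta=C|s-s'|$.} By the chain rule $\|Dg_k(\zeta_k)\|$ is the product over $0\le i<k$ of $|G_{V_i}'(\zeta_{i+1}+s)|\operatorname{Re}\zeta_{i+1}/\operatorname{Re}\zeta_i$, and $\|D\tilde g_k(\tilde\zeta_k)\|$ is the same product with $\tilde\zeta_i,\tilde\zeta_{i+1},s'$. By \eqref{eq:EL2} and (H6) the logarithms of the $i$-th factors differ by at most $4\varepsilon_1+2\varepsilon$. So $\|D\tilde g_k(\tilde\zeta_k)\|\le e^{k(4\varepsilon_1+2\varepsilon)}\|Dg_k(\zeta_k)\|$. From $\|Dg_k(\zeta_k)\|\le\kappa^k$ we get $e^{k}\le\|Dg_k(\zeta_k)\|^{-1/\log(1/\kappa)}$, and the claim holds with $\beta=(4\varepsilon_1+2\varepsilon)/\log(1/\kappa)$.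

Let $|s-s'|$ be so small that $\beta<1$. Since $\sigma\le\sigma^{1-\beta}$, (iv), (v) and (iii) give
\[
\rho(\Theta(\zeta),\Theta(\eta))\le C\big(\|Dg_k(\zeta_k)\|\,\sigma\big)^{1-\beta}\le C\rho(\zeta,\eta)^{1-\beta}\qquad(\rho(\zeta,\eta)<\tfrac12).
\]

\medskip
\emph{Conclusion.} The set $X_s$ is a countable union of sets of $\rho$-diameter less than $\frac12$. On each of them and on its image, $\rho$ is comparable to the Euclidean distance by \eqref{eq:comp}. By (D1) and (D2), $(1-\beta)\dim_HX_{s'}\le\dim_HX_s$, and the same holds with $s$ and $s'$ exchanged. Both dimensions are at most $2$, so they differ by at most $2\beta=2C|s-s'|$. Finally $0\notin\mathcal J(e^{-s}h)$, so $\exp X_s=\mathcal J(e^{-s}h)$ and $\dim_HX_s=\dim_H\mathcal J(e^{-s}h)$ by (D3). As $s_{\max}$ is arbitrary, the proposition follows.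
\end{proof}

\section{Proofs of the main results}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) By Proposition~\ref{prop:small}, the upper limit is at most $t'$ for every $t'>\dim_H\mathcal J(f)$.

(2) Choose $\lambda_1>0$ so small that $f_1=\lambda_1f$ satisfies $S(f_1)\cup f_1(\overline{\mathbb D})\subset\mathbb D$. Proposition~\ref{prop:large} with $t=d_2$ gives a polynomial $R_1$ such that $h=R_1\circ f_1$ satisfies $S(h)\subset\mathbb D$, $h(\overline{\mathbb D})\subset\mathbb D$ and $\dim_H\mathcal J(h)\ge d_2$. Put $R(w)=R_1(\lambda_1w)$, so that $h=R\circ f$, and $h\in\mathcal S$ by Lemma~\ref{lem:comp}. For $0<\lambda\le1$ the set $S(\lambda h)=\lambda S(h)\subset\mathbb D$ is finite and $\lambda h(\overline{\mathbb D})\subset\mathbb D$, so $\lambda h$ is in $\mathcal S$ and of disjoint type. By Proposition~\ref{prop:cont} the function $\lambda\mapsto\dim_H\mathcal J(\lambda h)$ is continuous on $(0,1]$. At $\lambda=1$ it is at least $d_2$, and by part (1) with $Q=R$ it is less than $d_1$ for small $\lambda>0$.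 By the intermediate value theorem its range contains $[d_1,d_2]$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} and Corollary~\ref{cor:disjoint}]
For $f\in\mathcal S\subset\mathcal B$ we have $\dim_H\mathcal J(f)>1$ by Stallard's theorem, and $\dim_H\mathcal J(f)\le2$ because $\mathcal J(f)\subset\mathbb C$. Let $d\in(1,2)$. By the theorem of Albrecht and Bishop there is $f\in\mathcal S$ with $\dim_H\mathcal J(f)<d$. Theorem~\ref{thm:B}(2) with $d_1=d_2=d$ gives a polynomial $R$ and $\lambda\in(0,1]$ such that $\lambda R\circ f$ is in $\mathcal S$, is of disjoint type, and has a Julia set of dimension $d$. The value $2$ is attained by $e^z\in\mathcal S$, whose Julia set is $\mathbb C$. This proves Theorem~\ref{thm:A}, and the corollary for $d<2$. For $d=2$ take $\lambda e^z$ with $0<\lambda<1/e$: its singular set is $\{0\}\subset\mathbb D$, it satisfies $|\lambda e^z|\le\lambda e<1$ on $\overline{\mathbb D}$, and its Julia set has dimension $2$ by McMullen's theorem.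
\end{proof}

\begin{thebibliography}{9}

\bibitem{BKZ} Bara\'nski, Karpi\'nska and Zdunik, \emph{Bowen's formula for meromorphic functions}, Ergodic Theory Dynam. Systems 32 (2012).

\bibitem{Bea} Beardon, \emph{Iteration of Rational Functions}.

\bibitem{Bis} Christopher J. Bishop, \emph{Research interests and plans}, \texttt{http://www.math.stonybrook.edu/\textasciitilde bishop/vita/research\_23.pdf}.

\bibitem{EL} Eremenko and Lyubich, Ann. Inst. Fourier (1992).

\bibitem{Fal} Falconer, \emph{Fractal Geometry}.

\bibitem{Shi} Shishikura, Ann. of Math. 147 (1998).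

\end{thebibliography}
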